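# Sheared curves on $C\times E$ and ample line bundles of square $4$ with arbitrarily large generation index

Everything is over $\mathbb C$. Curves are smooth, projective and connected unless said otherwise, $\equiv$ is numerical equivalence, and "gg" means globally generated.

## 1. The curves $\pi(c)=ny+z$ in $C\times E$

Let $E$ be an elliptic curve, $C$ a curve of genus $g\ge 2$, and $\pi:C\to E$ a morphism of degree $d\ge 2$. The main case is $d=2$. Such a $\pi$ with $d=2$ exists over every $E$ and for every $g\ge2$: take a reduced divisor $b$ on $E$ of even degree $2g-2\ge 2$, a line bundle $N$ with $N^2=\mathcal O(b)$, and the associated double cover branched along $b$. By Riemann–Hurwitz its genus is $g$, and it is connected because it is branched.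

Put $S=C\times E$, and for $n\ge 1$ and $z\in E$ consider the curve
$$C_z=\{(c,y)\in C\times E:\ \pi(c)=ny+z\}.$$
It depends on $n$, which we suppress. It is the fibre product of $\pi:C\to E$ with the map $E\to E$, $y\mapsto ny+z$, which is étale of degree $n^2$. Hence it has two projections:

- $h_n:C_z\to C$, $(c,y)\mapsto c$, étale of degree $n^2$; in particular $C_z$ is smooth;
- $\pi_n:C_z\to E$, $(c,y)\mapsto y$, finite of degree $d$, the base change of $\pi$.

For $n=1$ the curve $C_z$ is $\{(c,\pi(c)-z)\}\cong C$. As $n$ grows the genus of $C_z$ grows like $n^2$, while $\pi_n$ keeps degree $d$. We now build ample line bundles on $S$ whose degree on $C_z$ is $d$ for every $n$.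

Let $A=E\times E$ with projections $p_1,p_2$, let $h=E\times\{0\}$ and $v=\{0\}\times E$, and let $\varphi_n\in\mathrm{Aut}(A)$ be the shear $\varphi_n(x,y)=(x-ny,y)$. Let $f=\pi\times\mathrm{id}:S\to A$, finite of degree $d$, and let $p:S\to C$ be the projection. For $Q\in\mathrm{Pic}^0(C)$ define
$$L_n'=\varphi_n^*\mathcal O_A(h+v),\qquad L_n=f^*L_n'\otimes p^*Q .$$
The bundle $\mathcal O_A(h+v)$ is ample of square $2$, hence so is $L_n'$. Pullback under a finite morphism preserves ampleness, and ampleness depends only on the numerical class; since $p^*Q\equiv 0$, $L_n$ is ample and $L_n^2=d\cdot 2=2d$.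

Let $F_z=\varphi_n^{-1}(\{z\}\times E)=\{(ny+z,y)\}\subset A$, identified with $E$ through $y$. Then $L_n'\cdot F_z=(h+v)\cdot v=1$, and $C_z=f^{-1}(F_z)$ with $\pi_n=f|_{C_z}$. Therefore
$$L_n|_{C_z}=\pi_n^*(L_n'|_{F_z})\otimes h_n^*Q,\qquad \deg L_n|_{C_z}=d. \tag{1}$$

**Lemma 0 (connectedness).** $C_z$ is connected if $d=2$, or if $\gcd(n,d)=1$.

**Proof.** Let $d=2$ and suppose $C_z$ is disconnected. Each component is finite over $F_z\cong E$ of positive degree, and the degrees add up to $2$. So there are two components, each of degree $1$ over $F_z$, hence each isomorphic to $F_z$, and $\pi_n$ is étale. But $2g-2>0$ is the degree of the ramification divisor of $\pi$, so $\pi$ is ramified, and so is its base change along the étale surjective map $y\mapsto ny+z$. This is a contradiction.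

In general the group $E[n]$ of $n$-torsion points, of order $n^2$, acts on $C_z$ by $(c,y)\mapsto(c,y+\tau)$, and it is transitive on the fibres of $h_n$. Every component of $C_z$ is finite étale over $C$, hence surjects onto $C$. Given two components, take points of each over the same $c$; some $\tau$ carries one point to the other. So $E[n]$ permutes the components transitively, and their number $r$ divides $n^2$. The action covers translations of $E$, so all components have the same degree over $E$; these degrees add up to $d$, so $r\mid d$. If $\gcd(n,d)=1$ then $r=1$. $\square$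

When $C_z$ is connected, Riemann–Hurwitz for the étale map $h_n$ gives
$$g(C_z)=1+n^2(g-1). \tag{2}$$

For $d=2$, $g=2$, $n=2$, for example, $C_z$ has genus $5$ and $L_2$ has degree $2$ on it.

## 2. The generation index $\nu$, and four theorems

**Definition.** A line bundle $L$ on a variety is *globally generated* if for every point $x$ some global section is nonzero at $x$. For $L$ ample put
$$\nu(L)=\min\{m\ge 1\mid L^{\otimes m}\text{ is globally generated}\},$$
which is finite because $L$ is ample.

For example, if $P$ is a point of an elliptic curve, then $\mathcal O(P)$ has a one-dimensional space of sections, all vanishing at $P$, while $\mathcal O(2P)$ is gg. So $\nu(\mathcal O(P))=2$. We use constantly that the restriction of a gg bundle to a closed subvariety is gg.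

The problem, taken from the report "Mini-Workshop: Seshadri Constants", is this: is there a single smooth projective surface $S$ with ample line bundles $L_n$ such that $\nu(L_n)\to\infty$? Or is $\nu$ bounded on every given surface? The curves $C_z$ serve to show that it can be unbounded: if $L_n^m$ is gg then so is $L_n^m|_{C_z}$, and we shall see that for suitable $Q$ this forces $m$ to be of the order of the genus of $C_z$.

**Theorem 1.** Let $\pi:C\to E$ be a double cover of an elliptic curve with $g=g(C)\ge 2$, and let $S=C\times E$. There are ample $L_n$ ($n\ge 1$) on $S$ with $L_n^2=4$ and $\nu(L_n)\ge\frac{(g-1)n^2}{2}$. In particular $\nu(L_n)\to\infty$.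

**Theorem 2.** Let $g(C)=2$, and let $L_n$ be the bundles constructed in the proof of Theorem 1. For $n$ even, $H^0(L_n^m)=0$ for $1\le m\le n^2/2$, $H^0(L_n^{n^2/2+1})\ne 0$, and $\nu(L_n)=\frac{n^2}{2}+2$. For $n$ odd, $\frac{n^2+3}{2}\le\nu(L_n)\le\frac{n^2+5}{2}$. So even the first $m$ for which $L_n^m$ is effective is unbounded.

**Theorem 3.** Let $C$ be a curve of genus $g$ and $E$ an elliptic curve. Then $\nu$ is unbounded on ample line bundles of $C\times E$ if and only if $g\ge 2$ and there is a nonconstant morphism $C\to E$. In the bounded case $\nu\le\max(2,2g)$.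

**Theorem 4.** (a) $\nu$ is unbounded on some smooth projective variety of every dimension $\ge 2$ (it is bounded on every curve), and on every blow-up of the $S$ of Theorem 1 at finitely many distinct points. (b) On any smooth projective surface $S$, if $L$ is ample, $t\ge 0$ is real and $tL-K_S$ is nef, then $L^m$ is gg for all integers $m>t+2$. Hence $\nu\le 3$ if $-K_S$ is nef, and $\nu$ is bounded if the cone of curves $\overline{NE}(S)$ is rational polyhedral (e.g. if $\rho(S)=1$).

These theorems do not classify the surfaces on which $\nu$ is unbounded. The examples use a positive-dimensional $\mathrm{Pic}^0(S)$, and nothing is claimed about surfaces with $H^1(\mathcal O_S)=0$ beyond Theorem 4(b).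

## 3. Curves, abelian surfaces, and the untwisted pullback

**Curves.** A line bundle of degree $\ge 2g$ on a curve of genus $g$ is gg. An ample $L$ has $\deg L\ge 1$, so $L^m$ is gg once $m\ge\max(1,2g)$. Hence $\nu\le\max(1,2g)$ on a curve.

**Abelian surfaces.** If $L$ is ample on an abelian surface, then $L^2$ is gg (classical theorem of Lefschetz). Indeed $h^0(L)=L^2/2>0$; choose $\Delta\in|L|$. By the theorem of the square $t_x^*\Delta+t_{-x}^*\Delta\in|L^2|$ for every $x$, where $t_x$ is translation by $x$. Given a point $w$, a general $x$ satisfies $w+x\notin\Delta$ and $w-x\notin\Delta$, and then this divisor misses $w$. So $\nu\le 2$.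

**One numerical class at a time.** Let $L$ be ample on a surface $S$. For some $t\ge 0$ the class $tL-K_S$ is ample. This depends only on the numerical class of $L$, so Theorem 4(b) bounds $\nu$ on the whole numerical class. A sequence with $\nu(L_n)\to\infty$ must therefore meet infinitely many numerical classes. Theorem 4(b) alone gives no uniform bound for our $L_n$ with $d=2$: since $C_z^2=0$, adjunction and (2) give $K_S\cdot C_z=2g(C_z)-2=2n^2(g-1)$, so $(tL_n-K_S)\cdot C_z=2t-2n^2(g-1)$, and any admissible $t$ is at least $n^2(g-1)$.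

**A first attempt: $Q$ trivial.** The shears $\varphi_n$ provide infinitely many numerical classes, so one may try $f^*L_n'$ and hope that the large genus of $C_z$ prevents bundles of small degree from being gg. It does not. By Lefschetz $L_n'^2$ is gg on $A$, hence $f^*L_n'^2$ is gg on $S$, so $\nu(f^*L_n')\le 2$ for all $n$. On the curve this is visible as follows: $f^*L_n'^2|_{C_z}$ is the pullback under $\pi_n$ of a bundle of degree $2$ on $F_z\cong E$, so it is gg, of degree $2d$, whatever the genus of $C_z$. The hope fails at exactly this point: a curve of large genus may have gg bundles of small degree, namely those pulled back through $\pi_n$.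

**Which twists cannot work.** If $Q^k\cong\pi^*P$ for some $k\ge 1$ and $P\in\mathrm{Pic}^0(E)$, then $L_n^{k}=f^*(L_n'^k\otimes p_1^*P)$. The bundle $L_n'^k\otimes p_1^*P$ is ample on $A$, so its square is gg, and $\nu(L_n)\le 2k$ for all $n$. In particular $Q$ may not be torsion.

We shall prove that pullbacks are the only obstacle: for small $m$, a gg power $L_n^m|_{C_z}$ comes from a curve lying between $C_z$ and $F_z$. Then we choose $Q$ so that this never happens.

## 4. Pencils of small degree on $C_z$ factor

**Lemma 1.** Suppose $C_z$ is connected, $m\ge 1$, $L_n^m|_{C_z}$ is gg, and $n^2(g-1)>d(d-1)m$. Then there is a factorization $\pi_n:C_z\xrightarrow{\rho}D\to F_z$ with $D$ a smooth curve, $\deg\rho>1$, and $h_n^*Q^m\in\rho^*\mathrm{Pic}^0(D)$.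

**Step 1: a pencil.** This step turns global generation into a map to $\mathbb P^1$. Let $N=L_n^m|_{C_z}$, which is gg of degree $dm>0$. Choose a section $s\ne 0$. At each of the finitely many zeros of $s$, the sections vanishing there form a proper subspace of $H^0(N)$. A finite union of proper subspaces is not everything, so some section $s'$ is nonzero at every zero of $s$. The pair $(s,s')$ defines $\phi:C_z\to\mathbb P^1$ of degree $dm$ with $\phi^*\mathcal O(1)=N$.

**Step 2: the image in $\mathbb P^1\times F_z$.** Here we compare genera. Let $\Gamma$ be the image of $(\phi,\pi_n):C_z\to\mathbb P^1\times F_z$, an irreducible curve, let $D$ be its normalization and $\rho:C_z\to D$ the induced map. Both $\phi$ and $\pi_n$ factor through $\rho$. Suppose $\deg\rho=1$. Then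
$$\Gamma\cdot[pt\times F_z]=\deg\phi=dm,\qquad \Gamma\cdot[\mathbb P^1\times pt]=\deg\pi_n=d.$$
Since $\mathrm{Pic}(\mathbb P^1\times F_z)=\mathrm{Pic}(\mathbb P^1)\times\mathrm{Pic}(F_z)$, numerical classes are combinations of the two fibre classes, which have square $0$ and meet in one point. Thus
$$\Gamma\equiv d\,[pt\times F_z]+dm\,[\mathbb P^1\times pt],\qquad K_{\mathbb P^1\times F_z}\equiv-2\,[pt\times F_z].$$
So $\Gamma^2=2d^2m$ and $K\cdot\Gamma=-2dm$, and adjunction gives $p_a(\Gamma)=1+d^2m-dm=1+d(d-1)m$. As $C_z$ is then the normalization of $\Gamma$, (2) gives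
$$1+n^2(g-1)=g(C_z)\le p_a(\Gamma)=1+d(d-1)m,$$
against the hypothesis. So $\deg\rho>1$.

**Step 3: the twist descends.** Since $\phi$ factors through $\rho$, the bundle $N=\phi^*\mathcal O(1)$ lies in $\rho^*\mathrm{Pic}(D)$. Since $\pi_n$ factors through $\rho$, so does $\pi_n^*(L_n'^m|_{F_z})$. By (1), $h_n^*Q^m$ is the quotient of these two, so $h_n^*Q^m=\rho^*M$ for some $M\in\mathrm{Pic}(D)$. It has degree $0$, so $\deg\rho\cdot\deg M=0$ and $M\in\mathrm{Pic}^0(D)$. $\square$

## 5. An anti-invariant twist of infinite order: proof of Theorem 1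

Let $d=2$ and let $\sigma$ be the covering involution of $\pi$.

**Step 1: choosing $Q$.** We need a non-torsion $Q\in\mathrm{Pic}^0(C)$ with $\sigma^*Q=Q^{-1}$. The $\sigma$-invariant forms on $C$ are $H^0(K_C)^\sigma=\pi^*H^0(K_E)$, of dimension $1<g$. So $\sigma^*$ is not the identity on $H^0(K_C)$, nor, by complex conjugation, on $H^1(\mathcal O_C)$, the tangent space of $\mathrm{Pic}^0(C)$. Hence $1-\sigma^*$ is a nonzero endomorphism of $\mathrm{Pic}^0(C)$, and its image is an abelian subvariety of positive dimension. This image is uncountable and torsion points are countable, so it contains a non-torsion element $Q=P\otimes\sigma^*P^{-1}$. As $\sigma^2=1$, we get $\sigma^*Q=\sigma^*P\otimes P^{-1}=Q^{-1}$. Fix this $Q$.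

**Step 2: the bound on $C_z$.** We prove:
$$\text{if } L_n^m|_{C_z}\text{ is gg for some }z,\text{ then } m\ge \tfrac{n^2(g-1)}2. \tag{3}$$
By Lemma 0 the curve $C_z$ is connected. Suppose $L_n^m|_{C_z}$ is gg and $n^2(g-1)>2m$. Lemma 1 with $d=2$ gives $\pi_n:C_z\xrightarrow{\rho}D\to F_z$ with $\deg\rho>1$. Since $\deg\rho$ divides $2$, we have $\deg\rho=2$, and $D\to F_z$ has degree $1$, so it is an isomorphism. Hence $h_n^*Q^m\cong\pi_n^*T$ for some $T\in\mathrm{Pic}(F_z)$.

Let $\sigma_n(c,y)=(\sigma c,y)$, an involution of $C_z$. It satisfies $\pi_n\sigma_n=\pi_n$ and $h_n\sigma_n=\sigma h_n$. Therefore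
$$h_n^*Q^m\cong\pi_n^*T\cong\sigma_n^*\pi_n^*T\cong\sigma_n^*h_n^*Q^m=h_n^*\sigma^*Q^m=h_n^*Q^{-m},$$
so $h_n^*Q^{2m}\cong\mathcal O$. The norm map satisfies $\mathrm{Nm}_{h_n}(h_n^*M)=M^{\deg h_n}$, so $Q^{2mn^2}\cong\mathcal O$. This contradicts the choice of $Q$, and (3) follows.

**Step 3: conclusion.** If $L_n^m$ is gg on $S$, then $L_n^m|_{C_z}$ is gg, so $m\ge n^2(g-1)/2$ by (3). Hence $\nu(L_n)\ge\frac{(g-1)n^2}2\to\infty$, and $L_n^2=2d=4$ by Section 1. This proves Theorem 1: the answer to the question is yes. $\blacksquare$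

## 6. Rank-two bundles on elliptic curves

For Theorem 2 we push $L_n^m$ forward to $A$ and study the resulting rank-two bundle on elliptic curves in $A$.

**Definition.** The *slope* of a vector bundle $V$ on a curve is $\mu(V)=\deg V/\mathrm{rk}\,V$. A rank-two bundle $V$ is *stable* (*semistable*) if every line subbundle $M\subset V$ has $\deg M<\mu(V)$ ($\deg M\le\mu(V)$).

For example, let $P$ be a point of an elliptic curve. Then $\mathcal O\oplus\mathcal O(P)$ has slope $\frac12$ and is not semistable. A nonsplit extension $V$ of $\mathcal O(P)$ by $\mathcal O$ is stable: if $M\subset V$ has degree $\ge 1$, then $M\to\mathcal O(P)$ is nonzero (otherwise $M\subset\mathcal O$), hence an isomorphism, and the extension splits.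

We need three facts about a rank-two bundle $V$ on an elliptic curve.

**Fact A.** If $V$ is semistable, then $H^0(V)=0$ when $\mu(V)<0$, and $H^1(V)=0$ when $\mu(V)>0$. A nonzero section gives $\mathcal O\hookrightarrow V$, whose saturation is a line subbundle of degree $\ge 0$, impossible if $\mu(V)<0$. The second statement follows from Serre duality $H^1(V)\cong H^0(V^*)^*$, since $V^*$ is semistable of slope $-\mu(V)$.

**Fact B.** If $\psi:E_1\to E_2$ is a nonconstant morphism of elliptic curves and $V$ is semistable on $E_2$, then $\psi^*V$ is semistable. (For finite morphisms of curves in general see Lazarsfeld, *Positivity II*, Lemma 6.4.12.) In our case $\psi$ is étale and Galois, with group $G$ a finite group of translations. Suppose $M\subset\psi^*V$ is a line subbundle with $\deg M>\frac12\deg\psi^*V$. If $M'\ne M$ is another one, then $M'\to\psi^*V/M$ is nonzero, so $\deg M'\le\deg\psi^*V-\deg M<\frac12\deg\psi^*V$, a contradiction. So $M$ is unique, hence preserved by $G$, hence $M=\psi^*M_0$ for a line subbundle $M_0\subset V$. Dividing degrees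 by $\deg\psi$ gives $\deg M_0>\mu(V)$, which is impossible.

**Fact C.** Two stable bundles of rank $2$ and degree $-1$ on an elliptic curve with the same determinant are isomorphic (Atiyah, *Vector bundles over an elliptic curve*, 1957). Dualizing, let $V$ be stable of degree $1$. Then $H^1(V)=0$ by Fact A, so $h^0(V)=\deg V=1$. A nonzero section has no zero, since otherwise it would generate a line subbundle of degree $\ge 1>\frac12$. So there is an extension $0\to\mathcal O\to V\to\det V\to 0$. It does not split, since $\det V$ has degree $1$. As $\mathrm{Ext}^1(\det V,\mathcal O)=H^1((\det V)^{-1})$ has dimension $1$, all nonsplit extensions have isomorphic middle terms. So $V$ is determined by $\det V$.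

## 7. Exact values for genus two: proof of Theorem 2

Let $d=2$, $g=2$, with $Q$ as in Section 5. For $m\ge 1$ we have $Q^m\notin\pi^*\mathrm{Pic}(E)$: otherwise $Q^m\cong\sigma^*Q^m=Q^{-m}$ and $Q$ is torsion.

**Step 1: the pushforward.** Here we replace $L_n^m$ by a bundle on $A$ that we control. Let $V_m=\pi_*Q^m$, of rank $2$. On $E$ the degree equals the Euler characteristic, so $\deg V_m=\chi(V_m)=\chi(Q^m)=1-g=-1$.

The bundle $V_m$ is stable. Otherwise there is a line subbundle $M$ with $\deg M\ge-\frac12$, that is, $\deg M\ge 0$. By adjunction $M\to\pi_*Q^m$ gives a nonzero map $\pi^*M\to Q^m$ with $\deg\pi^*M\ge 0=\deg Q^m$. Such a map is an isomorphism, which we have just excluded.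

Flat base change gives $f_*p^*Q^m=p_1^*\pi_*Q^m$, and with the projection formula
$$f_*L_n^m=W_m:=p_1^*V_m\otimes L_n'^m . \tag{4}$$

**Step 2: $H^0(L_n^m)=0$ for $1\le m<\frac{n^2+1}2$.** We restrict $W_m$ to a family of elliptic curves covering $A$. For integers $a,b$, not both zero, the bundle $L_n'$ has degree $(a-nb)^2+b^2$ along $t\mapsto(at,bt)$, and $p_1$ has degree $a^2$ when $a\neq0$. So $W_m$ has negative slope there exactly when $m<\frac{a^2}{2((a-nb)^2+b^2)}$. Writing $a=(a-nb)+nb$, Cauchy–Schwarz shows that the right side is at most $\frac{n^2+1}2$, with equality for $a-nb=1$, $b=n$. (The curves $F_z$, with $a=n$ and $b=1$, only give $m<\frac{n^2}2$.) So for $w\in A$ let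
$$\iota_w:E\to A,\qquad \iota_w(t)=w+((n^2+1)t,\,nt).$$
Since $\varphi_n((n^2+1)t,nt)=(t,nt)$, the pullback of $v$ has degree $1$ and that of $h$ has degree $n^2$, so $\deg\iota_w^*L_n'=n^2+1$. The map $p_1\iota_w$ has degree $(n^2+1)^2$. By Fact B, $\iota_w^*W_m$ is semistable, of slope
$$-\tfrac12(n^2+1)^2+m(n^2+1)=(n^2+1)\Bigl(m-\tfrac{n^2+1}2\Bigr)<0 .$$
By Fact A it has no nonzero section. So every section of $W_m$ vanishes at $\iota_w(0)=w$ for all $w\in A$, and $H^0(S,L_n^m)=H^0(A,W_m)=0$.

For $n$ even this covers $1\le m\le\frac{n^2}2$; for $n$ odd it covers $1\le m\le\frac{n^2-1}2$. In this range $L_n^m$ is certainly not gg.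

**Step 3: restriction to $C_z$.** This prepares both parities. As $f$ is finite, $f_*$ commutes with restriction to $F_z$, so $\pi_{n*}(L_n^m|_{C_z})=W_m|_{F_z}$ and
$$H^i(C_z,L_n^m)=H^i(F_z,W_m|_{F_z}).$$
On $F_z\cong E$ the map $p_1$ is $y\mapsto ny+z$, of degree $n^2$, so by Fact B the bundle $W_m|_{F_z}$ is semistable. It has rank $2$, degree $2m-n^2$ and slope $m-\frac{n^2}2$.

**Step 4: the lower bound for $n$ odd.** Take $m=\frac{n^2+1}2$. The slope is $\frac12>0$, so by Fact A $h^1=0$ and $h^0(C_z,L_n^m)=2m-n^2=1$. But $L_n^m|_{C_z}$ has degree $2m>0$, so its only section up to scalars has zeros, and $L_n^m|_{C_z}$ is not gg. Hence $L_n^m$ is not gg, and with Step 2, $\nu(L_n)\ge\frac{n^2+3}2$.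

**Step 5: $n$ even, $m=\frac{n^2}2+1$: sections exist.** Put $N=L_n^m$ and let $q:S\to E$, $q(c,y)=\pi(c)-ny$, whose fibres are the curves $C_z$. By Step 3 the slope is $1$, so $H^1(C_z,N)=0$ and $h^0(C_z,N)=2$ for all $z$. By cohomology and base change $R=q_*N$ is a bundle of rank $2$ with fibres $R(z)=H^0(C_z,N)$, and $R^1q_*N=0$. Hence $\deg R=\chi(R)=\chi(N)$.

We compute $\chi(N)$ by Riemann–Roch. We have $\chi(\mathcal O_S)=\chi(\mathcal O_C)\chi(\mathcal O_E)=0$, $N^2=4m^2$ and $K_S\equiv 2[\{c\}\times E]$. The map $f$ sends $\{c\}\times E$ isomorphically to $\{x\}\times E$ with $x=\pi(c)$. The curve $\varphi_n(\{x\}\times E)=\{(x-ny,y)\}$ meets $v$ in $n^2$ points and $h$ in one, so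
$$L_n\cdot(\{c\}\times E)=L_n'\cdot(\{x\}\times E)=n^2+1. \tag{5}$$
With $n^2+1=2m-1$,
$$\chi(N)=\tfrac12(N^2-N\cdot K_S)=2m^2-m(n^2+1)=2m^2-m(2m-1)=m .$$
So $\deg R=m$ and $h^0(N)=h^0(R)\ge\chi(R)=m>0$. This proves $H^0(L_n^{n^2/2+1})\ne 0$.

**Step 6: $n$ even, $m=\frac{n^2}2+1$: not gg.** Suppose $N$ were gg. For $s\in S$ the surjection $H^0(S,N)\to N(s)$ factors through $H^0(C_{q(s)},N)=R(q(s))$, so $q^*R\to N$ is surjective. Its kernel is a line bundle of class $c_1(q^*R)-N\equiv m[C_z]-N$. Since $R$ lives on a curve, $c_2(R)=0$, and with $N\cdot C_z=2m$,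
$$0=c_2(q^*R)=(mC_z-N)\cdot N=m\cdot 2m-4m^2=-2m^2\ne 0,$$
a contradiction. With Step 2, $\nu(L_n)\ge\frac{n^2}2+2$ for $n$ even.

**Step 7: writing $V_m$ as a pushforward from an isogeny.** For the upper bound we want to do cohomology with line bundles on an abelian surface. Let $\psi:E'\to E$ be an isogeny of degree $2$. For $N'\in\mathrm{Pic}^{-1}(E')$ the bundle $\psi_*N'$ has rank $2$ and degree $\chi(N')=-1$. It is stable: a line subbundle $M$ of degree $\ge 0$ would give a nonzero map $\psi^*M\to N'$ with $2\deg M\ge 0>-1$, which is impossible. For $P\in\mathrm{Pic}^0(E)$,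
$$\det\psi_*(N'\otimes\psi^*P)=\det(\psi_*N'\otimes P)=\det(\psi_*N')\otimes P^2,$$
and squaring is surjective on $\mathrm{Pic}^0(E)$, so all line bundles of degree $-1$ occur as determinants. By Fact C, $V_m\cong\psi_*N_m$ for some $N_m\in\mathrm{Pic}^{-1}(E')$.

**Step 8: an ample bundle on $E'\times E$.** From now on assume $m-1>\frac{n^2+1}2$. We show that $F:=p_1^*V_m\otimes L_n'^{\,m-1}$ has no higher cohomology after any twist by $\mathrm{Pic}^0(A)$. Let $\Psi=\psi\times\mathrm{id}:A'=E'\times E\to A$, with $p_1':A'\to E'$ the projection. By flat base change and the projection formula,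
$$F=\Psi_*M',\qquad M'=p_1'^*N_m\otimes\Psi^*L_n'^{\,m-1}.$$
Let $a'=[\{pt\}\times E]$ on $A'$ and $H=\Psi^*L_n'$, which is ample. Then $p_1'^*N_m\equiv-a'$, $a'^2=0$, $H^2=2\cdot 2=4$, and $H\cdot a'=n^2+1$ by (5), since $\Psi$ maps $\{pt\}\times E$ isomorphically onto a curve $\{x\}\times E$. So
$$M'^2=4(m-1)^2-2(m-1)(n^2+1)=4(m-1)\Bigl(m-1-\tfrac{n^2+1}2\Bigr)>0,$$
$$M'\cdot H=4(m-1)-(n^2+1)>0 .$$

These two inequalities make $M'$ ample on the abelian surface $A'$. Indeed $\chi(M')=M'^2/2>0$ and $h^2(M')=h^0(M'^{-1})=0$ because $M'\cdot H>0$, so $M'=\mathcal O(\Delta)$ with $\Delta$ effective. Let $\Gamma$ be an irreducible curve. A general translate of $\Gamma$ is not contained in $\Delta$, nor is it equal to $\Gamma$ unless all translates are; in every case, moving $\Gamma$ in its translates gives $M'\cdot\Gamma\ge 0$ and $\Gamma^2\ge 0$. If $M'\cdot\Gamma=0$, the Hodge index theorem gives $\Gamma^2<0$ or $\Gamma\equiv 0$; the first contradicts $\Gamma^2\ge 0$ and the second contradicts $H\cdot\Gamma>0$. So $M'\cdot\Gamma>0$ for all $\Gamma$, and $M'$ is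 ample by Nakai–Moishezon.

For $\alpha\in\mathrm{Pic}^0(A)$ the bundle $M'\otimes\Psi^*\alpha$ is also ample, and $K_{A'}=0$, so by Kodaira vanishing
$$H^i(A,F\otimes\alpha)=H^i(A',M'\otimes\Psi^*\alpha)=0\qquad(i>0,\ \alpha\in\mathrm{Pic}^0(A)). \tag{6}$$

**Step 9: the Fourier–Mukai transform.** This is the tool that converts (6) into sections with prescribed values. Let $\hat A=\mathrm{Pic}^0(A)$ and let $\mathcal P$ be the Poincaré bundle on $A\times\hat A$. Call a coherent sheaf $G$ on $A$ *IT$_0$* if $H^i(A,G\otimes\alpha)=0$ for all $i>0$ and all $\alpha\in\hat A$. Then, by cohomology and base change, $\hat G=pr_{2*}(pr_1^*G\otimes\mathcal P)$ is a vector bundle on $\hat A$ with fibres $H^0(A,G\otimes\alpha)$, and the higher direct images vanish. For example, a skyscraper sheaf $k(w)$ is IT$_0$, and its transform is the line bundle $P_w=\mathcal P|_{\{w\}\times\hat A}$. The Fourier–Mukai equivalence says that $Rpr_{2*}(pr_1^*(-)\otimes\mathcal P)$ is an equivalence $D^b(A)\to D^b(\hat A)$. In particular $\mathrm{Hom}(G,G')\to\mathrm{Hom}(\hat G,\hat G')$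 is bijective for IT$_0$ sheaves $G,G'$.

**Step 10: $W_m=F\otimes L_n'$ is gg.** (This is an instance of Pareschi–Popa, *Regularity on abelian varieties I*, J. AMS 16 (2003), Thm. 2.4; here is a direct proof.) Let $w\in A$ and let $\ell:F\to k(w)$ be a nonzero functional on the fibre of $F$ at $w$. We look for a section of $F\otimes L_n'$ on which $\ell$ is nonzero; doing this for every $\ell$ shows that the global sections span the fibre at $w$.

By (6), $F$ is IT$_0$, so $\hat\ell:\hat F\to P_w$ is nonzero. A nonzero map of vector bundles on the variety $\hat A$ is nonzero on the fibres over a nonempty open set. So $\ell:H^0(F\otimes\alpha)\to H^0(k(w)\otimes\alpha)$ is nonzero for $\alpha$ in a nonempty open set $U_1$.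

Next, since $L_n'$ is ample, $y\mapsto t_y^*L_n'\otimes L_n'^{-1}$ is a finite surjective homomorphism $A\to\hat A$. So every $L_n'\otimes\alpha^{-1}$ is isomorphic to some $t_y^*L_n'$. The divisor $\Theta=\varphi_n^{-1}(h+v)$ lies in $|L_n'|$, and $t_y^*\Theta$ misses $w$ if $y+w\notin\Theta$. The $y$ with $y+w\in\Theta$ form a curve, whose image in $\hat A$ is a proper closed subset. So for $\alpha$ in a nonempty open set $U_2$ the bundle $L_n'\otimes\alpha^{-1}$ has a section $t$ with $t(w)\ne 0$.

Choose $\alpha\in U_1\cap U_2$, then $s\in H^0(F\otimes\alpha)$ with $\ell(s)\ne 0$, and $t$ as above. The product $st\in H^0(F\otimes L_n')$ has $\ell(st)\ne 0$. So $W_m$ is gg.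

**Step 11: $L_n^m$ is gg if $m-1>\frac{n^2+1}2$.** Since $f$ is finite, $f^*f_*L_n^m\to L_n^m$ is surjective. By (4) and Step 10 the composite $H^0(A,W_m)\otimes\mathcal O_S\to f^*W_m\to L_n^m$ is surjective, and $H^0(A,W_m)=H^0(S,L_n^m)$. So $L_n^m$ is gg.

For $n$ even take $m=\frac{n^2}2+2$, where $m-1=\frac{n^2}2+1>\frac{n^2+1}2$. With Step 6, $\nu(L_n)=\frac{n^2}2+2$. For $n$ odd take $m=\frac{n^2+5}2$, where $m-1=\frac{n^2+3}2>\frac{n^2+1}2$. With Step 4, $\frac{n^2+3}2\le\nu(L_n)\le\frac{n^2+5}2$. Theorem 2 is proved. $\blacksquare$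

For $n=2$, for instance, $L_2$ and $L_2^2$ have no sections, $L_2^3$ has sections but is not gg, and $L_2^4$ is gg.

## 8. All products $C\times E$: proof of Theorem 3

**Step 1: no nonconstant morphism $C\to E$.** We show that every line bundle is a box product. Let $L\in\mathrm{Pic}(C\times E)$ and let $k$ be the degree of $L$ on the curves $\{c\}\times E$. The map $C\to\mathrm{Pic}^k(E)\cong E$, $c\mapsto L|_{\{c\}\times E}$, is constant, say with value $L_2$. By the seesaw principle $L\otimes pr_2^*L_2^{-1}$ is pulled back from $C$, so $L\cong L_1\boxtimes L_2$. If $L$ is ample, restricting to slices gives $\deg L_i\ge 1$. By Section 3, $L_1^m$ is gg for $m\ge\max(1,2g)$, and $L_2^m$ is gg for $m\ge 2$. A box product of gg bundles is gg, so $\nu(L)\le\max(2,2g)$. For $g=0$ there is never a nonconstant morphism $C\to E$, so this covers $g=0$.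

**Step 2: $g=1$.** Then $C\times E$ is an abelian surface, and $\nu\le 2=\max(2,2g)$ by Section 3, whether or not there is a morphism $C\to E$. So in all cases other than $g\ge 2$ with a nonconstant morphism, $\nu$ is bounded by $\max(2,2g)$.

**Step 3: setup for the unbounded case.** Let $g\ge 2$ and let $\pi:C\to E$ be nonconstant of degree $d$. Then $d\ge 2$, since degree $1$ would make $\pi$ an isomorphism. Use Section 1 with $n$ coprime to $d$ and $z=0$; by Lemma 0, $C_0$ is connected. There is no covering involution now, so we choose $Q$ by a genericity argument, for which the bad loci must be countable and proper. For each $n$ there are only finitely many factorizations $\pi_n:C_0\xrightarrow{\rho}D\to F_0$ up to isomorphism, because they correspond to the intermediate fields of a finite separable extension. For each of them with $\deg\rho>1$ put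
$$B_\rho=\{Q\in\mathrm{Pic}^0(C): h_n^*Q\in\rho^*\mathrm{Pic}^0(D)\}.$$
It is a closed subgroup, the preimage of an abelian subvariety under a homomorphism.

**Step 4: $B_\rho\ne\mathrm{Pic}^0(C)$.** Suppose equality. Then $h_n^*\mathrm{Pic}^0(C)\subset\rho^*\mathrm{Pic}^0(D)$ as abelian subvarieties of $\mathrm{Pic}^0(C_0)$. Taking tangent spaces, $h_n^*H^1(\mathcal O_C)\subset\rho^*H^1(\mathcal O_D)$, and by complex conjugation
$$h_n^*H^0(K_C)\subset\rho^*H^0(K_D).$$
Let $x_1\ne x_2$ be two points of a general fibre of $\rho$, over which $\rho$ is unramified, and let $\lambda$ be the local isomorphism from a neighborhood of $x_1$ to one of $x_2$ with $\rho\lambda=\rho$. Forms pulled back by $\rho$ are $\lambda$-invariant, so $\lambda^*h_n^*\omega=h_n^*\omega$ for all $\omega\in H^0(K_C)$. As $h_n$ is étale, $\lambda$ induces a local isomorphism $u$ from a neighborhood of $h_n(x_1)$ to one of $h_n(x_2)$ with $u h_n=h_n\lambda$. Then $h_n^*u^*\omega=\lambda^*h_n^*\omega=h_n^*\omega$, so $u^*\omega=\omega$ for all $\omega\in H^0(K_C)$. Taking ratios of forms, the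 canonical map $\kappa$ of $C$ satisfies $\kappa u=\kappa$.

If $C$ is not hyperelliptic, $\kappa$ is an embedding and $u=\mathrm{id}$. If $C$ is hyperelliptic with involution $\iota$, then $\kappa$ is the quotient by $\iota$ followed by an embedding, so $u(y)\in\{y,\iota(y)\}$ for each $y$ near $h_n(x_1)$. As $x_1$ is general, $h_n(x_1)$ is not fixed by $\iota$. On a small connected neighborhood the sets $\{u(y)=y\}$ and $\{u(y)=\iota(y)\}$ are closed and disjoint and cover it, so $u=\mathrm{id}$ or $u=\iota$ there. Since $C/\iota=\mathbb P^1$ carries no nonzero holomorphic form, $\iota^*\omega=-\omega$, while $u^*\omega=\omega$; so $u\ne\iota$.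

In both cases $u=\mathrm{id}$, hence $h_n(x_1)=h_n(x_2)$. Also $\pi_n(x_1)=\pi_n(x_2)$, because $\pi_n$ factors through $\rho$. But $(h_n,\pi_n):C_0\to C\times E$ is the inclusion, so $x_1=x_2$, a contradiction.

**Step 5: choice of $Q$ and conclusion.** Multiplication by $m$ is surjective on $\mathrm{Pic}^0(C)$, so each $\{Q:Q^m\in B_\rho\}$ is a proper closed subset. There are countably many triples $(n,m,\rho)$, and an irreducible complex variety is not a countable union of proper closed subsets. Choose $Q$ outside all of them, and form $L_n$ with this $Q$ for all $n$ coprime to $d$. If $L_n^m$ is gg, so is $L_n^m|_{C_0}$. If moreover $n^2(g-1)>d(d-1)m$, then Lemma 1 gives a $\rho$ with $\deg\rho>1$ and $Q^m\in B_\rho$, contrary to the choice of $Q$. Hence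
$$\nu(L_n)\ge\frac{n^2(g-1)}{d(d-1)}\to\infty\qquad(\gcd(n,d)=1),$$
with $L_n^2=2d$. $\blacksquare$

## 9. Higher dimension, blow-ups, and nefness of $tL-K_S$: proof of Theorem 4

**Step 1: dimension (part (a)).** On a curve $\nu\le\max(1,2g)$ by Section 3. Let $S,L_n$ be as in Theorem 1, let $Y$ be smooth projective of any dimension $\ge 0$, and let $H$ be ample on $Y$. Then $L_n\boxtimes H$ is ample on $S\times Y$, and $(L_n\boxtimes H)^m$ restricts to $L_n^m$ on $S\times\{y\}$. Hence $\nu(L_n\boxtimes H)\ge\nu(L_n)\to\infty$.

**Step 2: multiplicities on $S$.** For the blow-ups we need to know how much positivity of $L_n$ can be spent at a point. We claim that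
$$L_n\cdot D\ge\mathrm{mult}_xD\quad\text{for every irreducible curve } D\subset S \text{ and every } x\in D. \tag{7}$$
Write $f(x)=(x',y')$ and $z=x'-ny'$. Since $\varphi_n^{-1}(v)=F_0\equiv F_z$ and $\varphi_n^{-1}(h)=h\equiv E\times\{y'\}$,
$$L_n\equiv f^*(F_z+E\times\{y'\})=C_z+C\times\{y'\}.$$
This is an effective divisor through $x$ with smooth irreducible components ($C_z$ is connected since $d=2$). If $D$ is not one of the components, then $L_n\cdot D\ge\mathrm{mult}_xD$. If $D$ is one of them, then $\mathrm{mult}_xD=1\le L_n\cdot D$, as $L_n$ is ample.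

**Step 3: blow-ups (part (a)).** Let $s:\tilde S\to S$ be the blow-up at distinct points $x_1,\dots,x_r$ with exceptional curves $G_1,\dots,G_r$, and put
$$\tilde L_n=s^*L_n^{r+1}\Bigl(-\sum_iG_i\Bigr).$$
It is ample. Indeed, an irreducible curve on $\tilde S$ is either some $G_i$, and $\tilde L_n\cdot G_i=1$, or the strict transform $\tilde D=s^*D-\sum_i(\mathrm{mult}_{x_i}D)G_i$ of a curve $D\subset S$, and then by (7)
$$\tilde L_n\cdot\tilde D=(r+1)L_n\cdot D-\sum_i\mathrm{mult}_{x_i}D=L_n\cdot D+\sum_i\bigl(L_n\cdot D-\mathrm{mult}_{x_i}D\bigr)>0,$$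
the terms with $x_i\notin D$ being positive as well. Also $\tilde L_n^2=4(r+1)^2-r>0$. So Nakai–Moishezon applies.

Choose $z$ with $C_z$ avoiding all $x_i$, that is, $z\ne\pi(c_i)-ny_i$ for $x_i=(c_i,y_i)$. Then $C_z$ lies in $\tilde S$ away from the $G_i$, and $\tilde L_n^m|_{C_z}=L_n^{(r+1)m}|_{C_z}$. If $\tilde L_n^m$ is gg, then (3), applied with $(r+1)m$ in place of $m$, gives $(r+1)m\ge\frac{n^2(g-1)}2$. Hence $\nu(\tilde L_n)\ge\frac{n^2(g-1)}{2(r+1)}\to\infty$.

**Step 4: the criterion of part (b).** We use Reider's theorem (*Ann. of Math.* 127 (1988)): if $B$ is a nef line bundle on a smooth projective surface with $B^2\ge 5$ and $K_S+B$ has a base point, then there is an effective divisor $D\ne 0$ with $B\cdot D\le 1$.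

Let $tL-K_S$ be nef, $t\ge 0$, and let $m>t+2$ be an integer. Put
$$B=mL-K_S=(tL-K_S)+(m-t)L,$$
which is nef. Since $(tL-K_S)^2\ge 0$ and $(tL-K_S)\cdot L\ge 0$, we get $B^2\ge(m-t)^2L^2>4$, so $B^2\ge 5$ because $B^2$ is an integer. If $K_S+B=mL$ had a base point, there would be an effective $D\ne 0$ with $B\cdot D\le 1$. But $L\cdot D\ge 1$, so $B\cdot D\ge(m-t)L\cdot D>2$, a contradiction. So $L^m$ is gg.

**Step 5: consequences in part (b).** If $-K_S$ is nef, take $t=0$: then $L^3$ is gg for every ample $L$, so $\nu\le 3$. Suppose $\overline{NE}(S)$ is generated by finitely many rational rays, and let $c_j$ be integral $1$-cycle classes spanning them. For every ample $L$ the integer $L\cdot c_j$ is positive, hence $\ge 1$. Put $t=\max(0,\max_jK_S\cdot c_j)$, an integer which does not depend on $L$. Then $(tL-K_S)\cdot c_j\ge t-K_S\cdot c_j\ge 0$ for all $j$, so $tL-K_S$ is nef, and by Step 4 with $m=t+3$ we get $\nu(L)\le t+3$ for every ample $L$. If $\rho(S)=1$, then $\overline{NE}(S)$ is a single ray spanned by the class of a curve, so this applies. $\blacksquare$
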